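# A model in which $\operatorname{cov}^*(\mathcal Z_0)$ exceeds $\mathfrak b$

## 1. The theorem: $\mathfrak b<\operatorname{cov}^*(\mathcal Z_0)$ is consistent

**Theorem A.** If ZFC is consistent, so is
$$\text{ZFC}\;+\;\mathfrak b=\aleph_1<\operatorname{cov}^*(\mathcal Z_0)=\aleph_2=\mathfrak c .$$
In particular, ZFC does not prove $\operatorname{cov}^*(\mathcal Z_0)\le\mathfrak b$.

Let us unpack the symbols. For $a,b\subseteq\omega$ write $a\subseteq^*b$ if $a\setminus b$ is finite. For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$. The bounding number $\mathfrak b$ is the least size of a family unbounded under $\le^*$, and the dominating number $\mathfrak d$ is the least size of a family dominating under $\le^*$. The splitting number $\mathfrak s$ is the least size of a family $\mathcal S\subseteq[\omega]^\omega$ such that every infinite $A$ has some $S\in\mathcal S$ with $A\cap S$ and $A\setminus S$ both infinite.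

The density zero ideal is $\mathcal Z_0=\{A\subseteq\omega:\lim_n|A\cap n|/n=0\}$. An ideal $I$ on $\omega$ is *tall* if every infinite $A\subseteq\omega$ has an infinite subset in $I$. For a tall ideal,
$$\operatorname{cov}^*(I)=\min\{|\mathcal F|:\mathcal F\subseteq I,\ \forall A\in[\omega]^\omega\ \exists X\in\mathcal F\ |X\cap A|=\omega\}.\tag{1}$$
So a family $\mathcal F\subseteq\mathcal Z_0$ *fails* to be a witness exactly when some infinite $A$ is almost disjoint from all members of $\mathcal F$. To make $\operatorname{cov}^*(\mathcal Z_0)$ large, we must add such sets $A$ by forcing.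

The question "Is $\operatorname{cov}^*(\mathcal Z_0)\le\mathfrak b$?" comes from "Cardinal Invariants Of Density" (https://sendailogic.com/CTFM2015/slides/DRaghavan.pdf). As background, ZFC proves $\operatorname{cov}^*(\mathcal Z_0)\le\mathfrak d$ (Raghavan–Shelah) and $\operatorname{cov}^*(\mathcal Z_0)\le\max\{\mathfrak b,\mathfrak s\}$ (Raghavan), and it is consistent that $\operatorname{cov}^*(\mathcal Z_0)>\mathfrak s$. By the second inequality, any model for Theorem A must satisfy $\mathfrak s>\mathfrak b$.

The construction gives more. Let $\lambda=\langle\lambda_k:k\in\omega\rangle$ be a sequence of probability measures with pairwise disjoint finite supports $I_k\subseteq\omega$, so $\lambda_k(\{p\})>0$ for $p\in I_k$. The *density ideal* of $\lambda$ is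
$$\mathcal Z_\lambda=\{Z\subseteq\omega:\lim_k\lambda_k(Z)=0\}.$$
An ideal $I$ is *Katětov-below* $\mathcal Z_\lambda$ if there is $\pi:\omega\to\omega$ with $\pi^{-1}[Y]\in\mathcal Z_\lambda$ for all $Y\in I$.

**Theorem B.** Relative to ZFC it is consistent that $\mathfrak b=\aleph_1$, $\operatorname{cov}(\mathcal M)=\operatorname{cov}(\mathcal N)=\mathfrak d=\mathfrak s=\mathfrak c=\aleph_2$, and $\operatorname{cov}^*(I)=\aleph_2$ for every tall ideal $I\supseteq[\omega]^{<\omega}$ which is Katětov-below some density ideal $\mathcal Z_\lambda$.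

Here $\operatorname{cov}(\mathcal M)$ and $\operatorname{cov}(\mathcal N)$ are the least numbers of meager, respectively null, sets covering the reals. Both theorems come from iterating one forcing step.

**Theorem C (one step).** Assume CH. Let $H=\langle h_\xi:\xi<\omega_1\rangle$ be $\le^*$-increasing and unbounded in $\omega^\omega$, and let $\lambda$ be as above. There is a c.c.c. poset $P$ with a dense subset of size $\le\aleph_1$ which forces: $H$ is unbounded, and there is an infinite $A\subseteq\omega$ with $A\cap Z$ finite for all $Z\in\mathcal Z_\lambda\cap V$.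

## 2. Dyadic blocks, countable families, and the cardinal arithmetic of small cases

**$\mathcal Z_0$ is tall.** Given an infinite $A$, pick $p_0<p_1<\cdots$ in $A$ with $p_k\ge2^k$. The set $\{p_k:k\in\omega\}$ has at most $1+\log_2n$ elements below $n\ge1$, so it is an infinite subset of $A$ in $\mathcal Z_0$. Hence $\mathcal Z_0$ itself is a witness in (1), and $\operatorname{cov}^*(\mathcal Z_0)\le\mathfrak c$.

**Countable families never suffice.** Let $Z_0,Z_1,\dots\in\mathcal Z_0$. Each $Z_0\cup\dots\cup Z_k$ has density zero, so its complement is infinite. Choose $p_0<p_1<\cdots$ with $p_k\notin Z_0\cup\dots\cup Z_k$. Then $A=\{p_k:k\in\omega\}$ meets $Z_j$ in at most $j$ points. So $\aleph_1\le\operatorname{cov}^*(\mathcal Z_0)\le\mathfrak c$. Also $\aleph_1\le\mathfrak b\le\mathfrak c$. Under CH the two invariants are therefore equal, and to separate them we need $\mathfrak c\ge\aleph_2$.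

**The dyadic $\lambda$.** Let $I_k=[2^k,2^{k+1})$ and let $\lambda_k$ be uniform on $I_k$. Then
$$\lambda_k(Z)=\frac{|Z\cap I_k|}{2^k}\le2\,\frac{|Z\cap2^{k+1}|}{2^{k+1}},\tag{2}$$
so $\mathcal Z_0\subseteq\mathcal Z_\lambda$. A set $A$ that is almost disjoint from all ground-model members of $\mathcal Z_\lambda$ is also almost disjoint from those of $\mathcal Z_0$. Working with $\lambda$ replaces one limit of frequencies by separate finite blocks, and that is what we shall use.

**The plan for Theorem A.** Start from CH and fix an unbounded $\le^*$-increasing $H$ of length $\omega_1$. Iterate the poset of Theorem C $\omega_2$ times. If $H$ stays unbounded, $\mathfrak b=\aleph_1$ at the end, while the sets $A$ defeat every family of size $\aleph_1$. The work is all in Theorem C: add $A$ without bounding $H$.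

## 3. Mathias–Prikry forcing and a criterion for keeping $H$ unbounded

Let $F$ be a filter of infinite subsets of $\omega$ containing all cofinite sets. **Mathias–Prikry forcing** $\mathbb M(F)$ is the set of pairs $(s,N)$ with $s\in[\omega]^{<\omega}$, $N\in F$, $\max s<\min N$ (with $\max\emptyset=-1$), ordered by
$$(s',N')\le(s,N)\iff s\subseteq s'\subseteq s\cup N\text{ and }N'\subseteq N.$$
Conditions with the same $s$ are compatible, via $(s,N\cap N')$. Hence $\mathbb M(F)$ is $\sigma$-centered, and so c.c.c. Let $A$ be the union of all $s$ with $(s,N)$ in the generic filter.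

* $A$ is infinite: extend $(s,N)$ to $(s\cup\{p\},N\setminus(p+1))$ for any $p\in N$.
* $A\subseteq^*N$ for each $N\in F$: extend $(s,N_0)$ to $(s,N_0\cap N)$, which forces $A\subseteq s\cup N$.

So if for every $Z\in\mathcal Z_\lambda\cap V$ there is $N\in F$ with $N\cap Z$ finite, then $A$ is as required in Theorem C. What remains is to control $H$.

Let $\mathrm{Fin}^+$ be the set of nonempty finite subsets of $\omega$. Call $X\subseteq\mathrm{Fin}^+$ *$F$-positive* if every $N\in F$ has a subset that is a member of $X$. For example, $\{\{p\}:p\in D\}$ is $F$-positive iff $D$ meets every member of $F$. Consider the following property of $F$ and $H$.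

**(C)** If all terms of a sequence $\langle X_n:n\in\omega\rangle$ are $F$-positive, there is $h\in H$ such that for every $N\in F$ there are infinitely many $n$ with some $t\in X_n$, $t\subseteq N$, $\max t<h(n)$.

**Lemma 1.** Work in a model $W$ of ZFC. Let $H=\langle h_\xi:\xi<\omega_1\rangle$ be $\le^*$-increasing and let $F$ be a filter of infinite sets containing the cofinite sets, such that (C) holds. Then $\mathbb M(F)$ forces that $H$ is unbounded.

*Proof.* Let $\dot f$ be an $\mathbb M(F)$-name for an element of $\omega^\omega$.

**Step 1. Turn $\dot f$ into positive families.** The aim is to record which finite extensions of $s$ bound $\dot f(n)$ by their own maximum. For $s\in[\omega]^{<\omega}$ and $n\in\omega$ let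
$$X^s_n=\{t\in\mathrm{Fin}^+:\max s<\min t,\ \exists N\in F\ \big((s\cup t,N)\in\mathbb M(F),\ (s\cup t,N)\Vdash\dot f(n)<\max t\big)\}.$$
We claim $X^s_n$ is $F$-positive. Let $N\in F$; shrinking $N$ by finitely many points, assume $\min N>\max s$. Some $(s\cup t,N')\le(s,N)$, with $t\subseteq N$ possibly empty, decides $\dot f(n)=k$. Pick $p\in N'$ with $p>k$. Then $p>\max(s\cup t)$, $t\cup\{p\}\subseteq N$, and $(s\cup t\cup\{p\},N'\setminus(p+1))\le(s\cup t,N')$ forces $\dot f(n)=k<p=\max(t\cup\{p\})$. So $t\cup\{p\}\in X^s_n$.

**Step 2. Find one $h$ for all stems.** Let $h_s\in H$ be as in (C) for $\langle X^s_n:n\in\omega\rangle$. There are countably many $s$, and $H$ is $\le^*$-increasing of length $\omega_1$, so there is $h\in H$ with $h_s\le^*h$ for all $s$.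

**Step 3. Show $\Vdash h\not\le^*\dot f$.** Given $(s,N)$ and $m$, property (C) gives $n\ge m$ with $h_s(n)\le h(n)$ and $t\in X^s_n$ with $t\subseteq N$ and $\max t<h_s(n)$. Let $N'$ witness $t\in X^s_n$. Then $(s\cup t,(N\cap N')\setminus(\max t+1))$ extends both $(s,N)$ and $(s\cup t,N')$. So it forces $\dot f(n)<\max t<h_s(n)\le h(n)$. By density, for every $m$ it is forced that $\dot f(n)<h(n)$ for some $n\ge m$. $\square$

## 4. Two obstacles: full blocks dominate, repeated halving falls into the ideal

Throughout this section $\lambda$ is dyadic.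

**The dual filter adds a dominating real.** The first filter to try is $F^*=\{N:\omega\setminus N\in\mathcal Z_\lambda\}$. It certainly yields $A$ almost disjoint from all $Z\in\mathcal Z_\lambda\cap V$. But let
$$g(n)=\min\{k>n:\lambda_k(A)>1-2^{-n}\}.$$
This is defined: given $(s,N)\in\mathbb M(F^*)$, we have $\lambda_k(N)\to1$, so for a large $k$ with $2^k>\max s$ we may extend to $(s\cup(N\cap I_k),N\setminus2^{k+1})$.

We claim $f\le^*g$ for every $f\in\omega^\omega\cap V$. We may assume $f$ is strictly increasing with $f(n)>n$. Put $n_f(k)=\min\{n:f(n)>k\}$. Then $n_f(k)\le k$, and $n_f(k)>n$ iff $f(n)\le k$, so $n_f(k)\to\infty$. Let $Z_f\cap I_k$ be the first $2^{k-n_f(k)}$ points of $I_k$ and let $Z_f$ be the union over $k$. Then $\lambda_k(Z_f)=2^{-n_f(k)}\to0$, so $Z_f\in\mathcal Z_\lambda$. Hence there is $k_0$ with $A\cap Z_f\cap I_k=\emptyset$ for $k\ge k_0$. Let $n\ge k_0$ and $k=g(n)$. Then $k>n\ge k_0$, so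
$$1-2^{-n}<\lambda_k(A)\le1-2^{-n_f(k)},$$
which gives $n_f(k)>n$, that is, $f(n)\le k=g(n)$. So $g$ bounds $H$, and the attempt is dead.

In terms of (C), the offending families are $X_n=\{t:\exists k>n\ t\subseteq I_k,\ \lambda_k(t)>1-2^{-n}\}$. They are $F^*$-positive because sets in $F^*$ fill almost all of late blocks.

**Halving.** The natural reaction is to let $F$ contain a set $N$ occupying half of each block. Then $X_n$, $n\ge1$, is no longer positive, and it stops mattering. So we should build $F$ by recursion, handling one sequence $\langle X_n\rangle$ at a time, and cutting down whenever a cut makes some $X_n$ non-positive. Under CH there are $\omega_1$ tasks, so we must pass limit stages. Here is what goes wrong. For $k>j$ let $D_j\cap I_k$ be the set of $2^k+q$, $q<2^k$, such that the $j$-th binary digit of $q$ is $1$, and let $D_j$ be the union of these. Put $N_j=\omega\setminus(D_0\cup\dots\cup D_{j-1})$. Then $\lambda_k(N_j)=2^{-j}$ for $k\ge j$. If $N\subseteq^*N_j$ for all $j$, then $\lambda_k(N)\le2^{-j}$ for all large $k$, for each $j$; so $N\in\mathcal Z_\lambda$.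 A filter containing $N$ is useless: $A\subseteq^*N$ makes $A\cap N$ infinite, although $N\in\mathcal Z_\lambda$. Each cut costs a factor, and infinitely many factors cannot be afforded.

**Cutting by coin flips costs nothing on average.** Let $x=\langle x_0,x_1,\dots\rangle$ be independent fair bits, and let the $j$-th cut keep those $p=2^k+q$ whose $j$-th digit of $q$ is $x_j$. After all cuts one point of $I_k$ is left, $p_k(x)=2^k+\sum_{i<k}x_i2^i$. The point mass $w_k(x)$ at $p_k(x)$ is as thin as can be, yet its average over $x$ is exactly uniform: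
$$E[w_k(x)(Z)]=\Pr(p_k(x)\in Z)=\lambda_k(Z).$$
If $Z\in\mathcal Z_\lambda$, then along a subsequence with $\sum_i\lambda_{k_i}(Z)<\infty$, almost every $x$ has $p_{k_i}(x)\in Z$ for finitely many $i$ only. So the sets $N(x)=\{p_{k_i}(x):i\in\omega\}$, thin for each $x$, can still escape $Z$.

So we proceed as follows. First force with a measure algebra. Then, in the random extension, use Mathias–Prikry forcing for a filter built from random measures $w_i(x)$. For each $x$ these measures may become very thin, but their *average over $x$* stays bounded by $\lambda$ with a constant tending to $1$.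

## 5. Random measures with average controlled by $\lambda$

**The probability space.** $\Omega=2^{\omega_1}$ carries the product measure $\mu$ on the Baire $\sigma$-algebra $\Sigma$ (generated by the sets $\{x:x(\xi)=1\}$); $E$ and $\Pr$ refer to $\mu$. Every set in $\Sigma$ depends on countably many coordinates only. The same is true of measurable maps into $\mathrm{Prob}(a)$, the set of probability measures on a finite set $a$, and into $\mathcal P(D)$ with $D$ countable (measurable means that each $\{x:d\in S(x)\}$ is in $\Sigma$). So given countably many such objects, infinitely many coordinates $\xi_0,\xi_1,\dots$ are unused. Then $y(x)=\sum_k2^{-k-1}x(\xi_k)$ is a *fresh* uniform $[0,1]$-valued variable, independent of all of them.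

A **random family** is a measurable $X:\Omega\to\mathcal P(\mathrm{Fin}^+)$. A constant family is the simplest example.

**Notation.** Fix $\lambda$. For a finite $a\subseteq\bigcup_kI_k$ and $u:a\to[0,\infty)$ put
$$\lambda_k(u)=\sum_{p\in I_k\cap a}\lambda_k(\{p\})u(p),\qquad\delta(u)=\max_k\lambda_k(u).$$
For $w\in\mathrm{Prob}(a)$ put $w(u)=\int u\,dw$, $w(b)=w(b\cap a)$ for any set $b$, and $(w{\restriction}b)(e)=w(e\cap b)$. The support is $\operatorname{supp}w=\{p:w(\{p\})>0\}$.

**Definition (system).** A *system* is $c=\langle a_i,w_i,\theta_i:i\in\omega\rangle$ such that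

* (S1) $a_i\subseteq\bigcup_kI_k$ is finite, nonempty, and $\max a_i<\min a_{i+1}$;
* (S2) $w_i:\Omega\to\mathrm{Prob}(a_i)$ is measurable;
* (S3) $0<\theta_i\le1$ and $\theta_i\to0$;
* (S4) there are $\eta_i\ge0$, $\eta_i\to0$, with $E[w_i(x)(u)]\le(1+\eta_i)\,\delta(u)$ for all $u:a_i\to[0,\infty)$.

Let $N_c(x)=\bigcup_i\operatorname{supp}w_i(x)$, an infinite set.

**Definition (order).** Write $c'\le c$ if for a.e. $x$, for all but finitely many $j$ (depending on $x$):

* (a) $\operatorname{supp}w'_j(x)\subseteq N_c(x)$;
* (b) every $b\subseteq a'_j$ with $w'_j(x)(b)\ge\theta'_j$ satisfies $w_i(x)(b\cap a_i)\ge\theta_i$ for some $i$.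

Clause (a) says that sets shrink. Clause (b) says that a set that is big for $c'$ is still big somewhere for $c$. If we have arranged that every big set for $c$ contains a desired finite set $t$, then (b) passes this on to everything below $c$.

**Examples.** Systems exist: choose $k_0<k_1<\cdots$ with $\max I_{k_i}<\min I_{k_{i+1}}$ (possible since the $I_k$ are finite and disjoint), and let $a_i=I_{k_i}$, $w_i\equiv\lambda_{k_i}$, $\theta_i=1/(i+1)$, $\eta_i=0$.

Now let $\lambda$ be dyadic and $c=\langle I_k,\lambda_k,\theta_k:k\ge1\rangle$ (reindexed). Flip one fair coin $z$ and let $w'_k(x)$ be uniform on the left or on the right half of $I_k$ according to $z$. Then $E[w'_k(u)]=\lambda_k(u)\le\delta(u)$, and $w'_k\le2\lambda_k$, so with $\theta'_k=\min(1,2\theta_k)$ we get a system $c'\le c$. No $t\subseteq I_k$ with $\lambda_k(t)>\frac12$ is contained in $N_{c'}(x)$, so the families that defeated the dual filter disappear at no cost in (S4). The point masses at $p_k(x)$ of Section 4, with any $\theta''_k\to0$ in $(0,1]$, also form a system. It is $\le c$ iff $\theta_k\le2^{-k}$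 for all but finitely many $k$: for $b=\{p_k(x)\}$, clause (b) demands $2^{-k}\ge\theta_k$. So $\theta$ limits how fast one may thin out.

**Lemma 2.** The relation $\le$ is reflexive and transitive. If $c'\le c$, then $N_{c'}(x)\subseteq^*N_c(x)$ for a.e. $x$. A subsequence of the blocks of $c$ is a system $\le c$.

*Proof.* First, in (b) we have $b\cap a_i\ne\emptyset$ because $\theta_i>0$. So $a_i$ meets $a'_j$. As $\min a'_j\to\infty$ and the $a_i$ are finite, $i\to\infty$ as $j\to\infty$.

Reflexivity and the last claim: take for $i$ the index of the same block. The second claim holds because only finitely many finite sets $\operatorname{supp}w'_j(x)$ are exempt from (a).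

Transitivity: let $c''\le c'\le c$, let $x$ lie in the relevant measure-one set, and let $j$ be large. Then $\operatorname{supp}w''_j(x)\subseteq N_{c'}(x)$. As $a''_j$ meets only blocks $a'_i$ with $i$ large, for which $\operatorname{supp}w'_i(x)\subseteq N_c(x)$, we get $\operatorname{supp}w''_j(x)\subseteq N_c(x)$. If $w''_j(x)(b)\ge\theta''_j$, then $w'_i(x)(b\cap a'_i)\ge\theta'_i$ for some $i$, which is large. Applying (b) of $c'\le c$ to $b\cap a'_i$ gives $k$ with $w_k(x)(b\cap a_k)\ge w_k(x)(b\cap a'_i\cap a_k)\ge\theta_k$. $\square$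

Limit stages, where halving broke down, are now harmless.

**Lemma 3.** If $c^0\ge c^1\ge\cdots$ are systems, there is a system $c^*\le c^n$ for all $n$.

*Proof.* The purpose is to diagonalize over blocks. For $n\le j$ we have $c^j\le c^n$. So a.e. $x$ lies in only finitely many of the events "(a) or (b) of $c^j$ relative to $c^n$ fails at block $i$" ($i\in\omega$). Their $\limsup$ is null, hence their probabilities tend to $0$ as $i\to\infty$. Choose $i_j$ inductively so large that the block $a^j_{i_j}$ lies beyond the previously chosen blocks, $\theta^j_{i_j},\eta^j_{i_j}<1/(j+1)$, and with probability $\ge1-2^{-j}$ both (a) and (b) hold at this block relative to all $c^n$, $n\le j$. Let the $j$-th block of $c^*$ be the $i_j$-th block of $c^j$, with its measure and threshold. Then (S1)–(S4) hold, the last with $\eta^*_j=\eta^j_{i_j}\to0$. For each $n$, the Borel–Cantelli lemma applied to $j\ge n$ gives $c^*\le c^n$. $\square$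

Next, we can escape any given $Z$.

**Lemma 4.** If $c$ is a system and $Z\in\mathcal Z_\lambda$, there is $c'\le c$ with $N_{c'}(x)\cap Z$ finite for a.e. $x$.

*Proof.*

**Step 1. See that $Z$ is small for $w_i$ on average.** Given $\varepsilon>0$, we have $\lambda_k(Z)<\varepsilon$ for all but finitely many $k$, and each of the exceptional $I_k$ meets only finitely many $a_i$. So $\delta(1_{Z\cap a_i})\to0$, and by (S4)
$$\zeta_i:=E[w_i(Z)]\le(1+\eta_i)\,\delta(1_{Z\cap a_i})\to0 .$$
Pass to a subsequence of blocks with $\sqrt{\zeta_i}\le\frac12$ and $\sum_i\sqrt{\zeta_i}<\infty$.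

**Step 2. Remove $Z$ where it is small.** If $w_i(x)(Z)\le\sqrt{\zeta_i}$, let $w'_i(x)=w_i(x){\restriction}(a_i\setminus Z)/w_i(x)(a_i\setminus Z)$; otherwise let $w'_i(x)=w_i(x)$. By Markov's inequality the second case has probability $\le\sqrt{\zeta_i}$ (if $\zeta_i=0$, then $w_i(Z)=0$ a.e.). So for a.e. $x$ it occurs finitely often. In the first case $\operatorname{supp}w'_i(x)\cap Z=\emptyset$. Hence $N_{c'}(x)\cap Z$ is finite a.e.

**Step 3. Check the system axioms and the order.** Always $w'_i\le w_i/(1-\sqrt{\zeta_i})$, so $E[w'_i(u)]\le\frac{1+\eta_i}{1-\sqrt{\zeta_i}}\delta(u)$. Thus (S4) holds with $\eta'_i=\frac{1+\eta_i}{1-\sqrt{\zeta_i}}-1\to0$. Let $\theta'_i=\min(1,2\theta_i)$. Since $w'_i\le2w_i$, clause (b) holds at every $i$ with $2\theta_i\le1$, that is, at all but finitely many $i$. Clause (a) is clear. $\square$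

## 6. Unkillable families: a minimax dichotomy

We now come to the heart of the proof. A random family $X$ is **unkillable below $c$** if for every $c''\le c$, for a.e. $x$, for all $m$ there is $t\in X(x)$ with $t\subseteq N_{c''}(x)\setminus m$. For example, $\mathrm{Fin}^+$ is unkillable below every $c$. In the coin example, $\{t:\exists k\ t\subseteq I_k,\ \lambda_k(t)>\frac12\}$ is not unkillable below $\langle I_k,\lambda_k,\theta_k\rangle$.

The lemma says that if $X$ cannot be killed, then it can be caught in one finite block, by a random measure all of whose big sets contain members of $X$.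

**Lemma 5 (Main Lemma).** Let $c$ be a system and let $X$ be a random family that is unkillable below $c$. Then for all $n$ and $\varepsilon\in(0,1)$ there are a finite nonempty $a'\subseteq\bigcup_{i\ge n}a_i$ and a measurable $w':\Omega\to\mathrm{Prob}(a')$ such that

1. $E[w'(x)(u)]\le(1+\varepsilon)\,\delta(u)$ for all $u:a'\to[0,\infty)$;
2. $\operatorname{supp}w'(x)\subseteq N_c(x)$ for all $x$;
3. with probability $\ge1-\varepsilon$, every $b\subseteq a'$ with $w'(x)(b)\ge\varepsilon$ contains some $t\in X(x)$ and satisfies $w_i(x)(b\cap a_i)\ge\theta_i$ for some $i$.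

We use these textbook facts.

* *Minimax.* If $\mathcal W,\mathcal U$ are compact convex subsets of finite-dimensional spaces and $\Phi$ is continuous on $\mathcal W\times\mathcal U$, convex in $w$ and affine in $u$, then $\min_w\max_u\Phi=\max_u\min_w\Phi$ (a case of Sion's theorem; von Neumann's theorem for finite games is a special case).
* *Weak compactness.* A bounded sequence in $L^2$ has a weakly convergent subsequence, and closed convex sets are weakly closed.
* *Mazur.* If $f_i\to f$ weakly, then $f$ is a norm limit of convex combinations of members of any tail of the sequence.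

*Proof of Lemma 5.* Increasing $n$, assume $\eta_i\le\varepsilon/4$ for $i\ge n$. Let
$$M=2/\varepsilon^2,\qquad\rho=\varepsilon/(4M)=\varepsilon^3/8 .$$

**Step 1. Express the goal as a game.** We look for $w'$ with small average against every $u$ and small mass on every bad set $b$. For $m>n$ let $a^m=\bigcup_{n\le i<m}a_i$, $S_m(x)=\bigcup_{n\le i<m}\operatorname{supp}w_i(x)\ne\emptyset$,
$$\mathcal H_m(x)=\{b\subseteq a^m:\exists t\in X(x)\ t\subseteq b\ \text{ and }\ \exists i\in[n,m)\ w_i(x)(b\cap a_i)\ge\theta_i\}$$
(the good sets), and $\mathcal U_m=\{u:a^m\to[0,\infty):\delta(u)\le1\}$. The set $\mathcal U_m$ is convex and closed. It is bounded because each $p\in a^m$ lies in some $I_k$, and then $u(p)\le1/\lambda_k(\{p\})$; so it is compact. The pair $\tau(x)=(S_m(x),\mathcal H_m(x))$ is measurable in $x$ and takes finitely many values. Let $\mathcal W_m$ be the set of functions $w$ assigning to each value $(S,\mathcal H)$ of $\tau$ some $w_{(S,\mathcal H)}\in\mathrm{Prob}(S)$; it is compact, convex and finite-dimensional. For $w\in\mathcal W_m$, $u\in\mathcal U_m$ put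
$$\Phi(w,u)=E\Big[w_{\tau(x)}(u)+M\max_{b\notin\mathcal H_m(x)}w_{\tau(x)}(b)\Big],$$
where $b$ ranges over $\mathcal P(a^m)\setminus\mathcal H_m(x)$. This set contains $\emptyset$, since members of $X(x)$ are nonempty. $\Phi$ is continuous, convex in $w$ (a maximum of linear functions is convex) and affine in $u$. So $\min_w\max_u\Phi=\max_u\min_w\Phi$; call this the value for $m$.

**Step 2. If for some $m$ the value is $\le1+\varepsilon/2$, we are done.** Take $w$ with $\Phi(w,u)\le1+\varepsilon/2$ for all $u\in\mathcal U_m$, and let $a'=a^m$, $w'(x)=w_{\tau(x)}$. For $u\in\mathcal U_m$ we get $E[w'(u)]\le1+\varepsilon/2$. By homogeneity $E[w'(u)]\le(1+\varepsilon)\delta(u)$ for all $u$ (and $\delta(u)=0$ only for $u=0$), which is (1). Since $\operatorname{supp}w'(x)\subseteq S_m(x)$, (2) holds. Taking $u=0$,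
$$E\Big[\max_{b\notin\mathcal H_m(x)}w'(x)(b)\Big]\le\frac{1+\varepsilon/2}{M}\le\varepsilon^2 .$$
By Markov's inequality the maximum is $<\varepsilon$ with probability $\ge1-\varepsilon$. When this happens, every $b\subseteq a'$ with $w'(x)(b)\ge\varepsilon$ is in $\mathcal H_m(x)$, which is (3).

*From now on suppose that for every $m>n$ the value is $>1+\varepsilon/2$.* We shall construct $c''\le c$ killing $X$ on a set of positive measure, a contradiction.

**Step 3. By duality, obtain a random bad set that is heavy for every $w_i$.** For each $m$ pick $u_m\in\mathcal U_m$ with $\min_w\Phi(w,u_m)>1+\varepsilon/2$. This minimum can be computed separately for each value of $\tau$, so it equals $E[v_m(x)]$, where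
$$v_m(x)=\min_{w\in\mathrm{Prob}(S_m(x))}\ \max_{b\notin\mathcal H_m(x)}\,[w(u_m)+Mw(b)] .$$
This is the value of the finite game in which the minimizer picks $p\in S_m(x)$, the maximizer picks $b\notin\mathcal H_m(x)$, and the payoff is $u_m(p)+M1_{p\in b}$. By von Neumann's theorem the maximizer has an optimal mixed strategy: there is a probability measure $\beta^m_x$ on $\mathcal P(a^m)\setminus\mathcal H_m(x)$, depending only on $\tau(x)$, with
$$u_m(p)+M\beta^m_x\{b:p\in b\}\ge v_m(x)\qquad(p\in S_m(x)).$$
Let $n\le i<m$. Since $\operatorname{supp}w_i(x)\subseteq S_m(x)$, we may integrate over $p$ with respect to $w_i(x)$, then over $x$: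
$$E[w_i(u_m{\restriction}a_i)]+M\,E\Big[\sum_b\beta^m_x(b)\,w_i(x)(b\cap a_i)\Big]\ge E[v_m]>1+\frac\varepsilon2 .$$
By (S4) the first term is at most $(1+\eta_i)\delta(u_m)\le1+\varepsilon/4$. Hence
$$E\Big[\sum_b\beta^m_x(b)\,w_i(x)(b\cap a_i)\Big]\ge\frac{\varepsilon/4}{M}=\rho\qquad(n\le i<m).\tag{3}$$

**Step 4. Let $m\to\infty$ to get one random set $b(x,y)\subseteq\omega$.** Let $C\subseteq\omega_1$ be a countable set of coordinates on which $c$ and $X$ depend. For $j\in\omega$ and $e\subseteq j$ the functions $x\mapsto\beta^m_x\{b:b\cap j=e\}$ depend only on coordinates in $C$ and are bounded by $1$. By weak compactness and diagonalization there is a subsequence of $m$'s along which, for all $j,e$, they converge weakly in $L^2$ to functions $\varphi_{j,e}$, which may be taken to depend only on coordinates in $C$. Almost everywhere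
$$0\le\varphi_{j,e}\le1,\qquad\sum_{e\subseteq j}\varphi_{j,e}=1,\qquad\varphi_{j,e}=\varphi_{j+1,e}+\varphi_{j+1,e\cup\{j\}},$$
since these linear relations hold before the limit and define closed convex sets.

Let $y$ be a fresh uniform variable. For each $j$ partition $[0,1)$ into consecutive half-open intervals $J_{j,e}(x)$ of length $\varphi_{j,e}(x)$, in the lexicographic order of $e\in2^j$. In the order for $j+1$, the sets $e$ and $e\cup\{j\}$ are consecutive, and these pairs come in the order for $j$. So the partitions are nested: $J_{j,e}=J_{j+1,e}\cup J_{j+1,e\cup\{j\}}$. Define $b(x,y)\subseteq\omega$ by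
$$b(x,y)\cap j=e\iff y\in J_{j,e}(x),$$
with $b(x,y)=\emptyset$ on the null set where this makes no sense. This is measurable. For bounded measurable $g_e$ ($e\subseteq j$) depending only on coordinates in $C$, independence of $y$ and weak convergence give
$$E\Big[\sum_{e\subseteq j}g_e(x)1_{b(x,y)\cap j=e}\Big]=E\Big[\sum_{e\subseteq j}g_e\varphi_{j,e}\Big]=\lim_mE\Big[\sum_{e\subseteq j}g_e(x)\,\beta^m_x\{b:b\cap j=e\}\Big],\tag{4}$$
the limit being along the subsequence. There are three consequences.

* *$b(x,y)\subseteq\bigcup_{i\ge n}a_i$ a.e.* If $p\notin\bigcup_{i\ge n}a_i$, take $j=p+1$ and $g_e=1_{p\in e}$. The right side of (4) is $0$, since $\beta^m_x$ lives on subsets of $a^m$.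
* *For all finite nonempty $t\subseteq\bigcup_{i\ge n}a_i$ and all $i\ge n$, a.e. it is not the case that $t\in X(x)$, $t\subseteq b(x,y)$ and $w_i(x)(b(x,y)\cap a_i)\ge\theta_i$.* Take $j>\max(t\cup a_i)$ and let $g_e$ be the indicator of "$t\in X(x)$, $t\subseteq e$, $w_i(x)(e\cap a_i)\ge\theta_i$". Let $m>i$ with $t\subseteq a^m$. If $g_e(x)=1$, any $b\subseteq a^m$ with $b\cap j=e$ is in $\mathcal H_m(x)$, and $\beta^m_x$ lives off $\mathcal H_m(x)$. So the right side of (4) is $0$.
* *$E[w_i(x)(b(x,y)\cap a_i)]\ge\rho$ for all $i\ge n$.* Take $j>\max a_i$, $g_e=w_i(x)(e\cap a_i)$, and use (3).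

Let $\Gamma$ be the event that $b(x,y)$ contains no $t\in X(x)$. By the first two consequences (there are countably many pairs $t,i$), a.e. off $\Gamma$ we have $w_i(x)(b(x,y)\cap a_i)<\theta_i$ for all $i\ge n$. So the functions
$$f_i:=1_\Gamma\,w_i(x)(b(x,y)\cap a_i)\in[0,1]\qquad\text{satisfy}\qquad E[f_i]\ge\rho-\theta_i .\tag{5}$$
Thus on $\Gamma$ there is a set free of $X$ that is, on average, heavy for all $w_i$. We would like to restrict the measures to it.

**Step 5. Average over blocks, so that heaviness becomes uniform on one event.** The set where $f_i$ is large may move with $i$; weak limits fix this. Some subsequence of $(f_i)_{i\ge n}$ converges weakly in $L^2$ to some $f$. Then $0\le f\le1$ a.e., and $E[f]\ge\rho$ by (5) and $\theta_i\to0$. Let $r=\rho/4<\frac12$. From $\rho\le E[f]\le\Pr(f\ge2r)+2r$ we get $\Pr(f\ge2r)\ge\rho/2$. By Mazur's lemma applied to tails of the subsequence, there are finite nonempty $T_l\subseteq[n,\infty)$ with $\max T_l<\min T_{l+1}$ and convex weights $(q_i)_{i\in T_l}$ such that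
$$f^l=\sum_{i\in T_l}q_if_i\qquad\text{satisfies}\qquad\|f^l-f\|_2\le2^{-l}.$$
Let $\Delta_l=\{|f^l-f|\ge r\}$. By Chebyshev's inequality $\sum_l\Pr(\Delta_l)\le\sum_l4^{-l}/r^2<\infty$. Put
$$a''_l=\bigcup_{i\in T_l}a_i,\qquad W_l=\sum_{i\in T_l}q_iw_i(x)\in\mathrm{Prob}(a''_l),$$
so that $f^l=1_\Gamma W_l(b(x,y))$. At every point of $\{f\ge2r\}\setminus\Delta_l$ we have $f^l>r>0$. Hence the point is in $\Gamma$, $f^l=W_l(b(x,y))$, and
$$V_l:=\frac{W_l{\restriction}b(x,y)}{f^l}\quad\text{is a probability measure with}\quad rV_l\le W_l.$$

**Step 6. Concentrate on $b(x,y)$ on a small event and compensate elsewhere.** Replacing $W_l$ by $V_l$ everywhere on $\{f\ge2r\}$ could spoil (S4) by a constant factor, as in the halving example. So we do it only with probability $r$ and give the removed mass back the rest of the time. Let $z$ be another fresh uniform variable, independent of everything so far, and let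
$$R=\{f\ge2r,\ z\le r\},\qquad\mu(R)\ge r\rho/2>0 ,$$
$$w''_l=\begin{cases}V_l&\text{on }R\setminus\Delta_l,\\(W_l-rV_l)/(1-r)&\text{on }\{f\ge2r\}\setminus(R\cup\Delta_l),\\W_l&\text{otherwise.}\end{cases}$$
Since $rV_l\le W_l$, all three are probability measures. Averaging over $z$ gives $rV_l+(1-r)\frac{W_l-rV_l}{1-r}=W_l$ on $\{f\ge2r\}\setminus\Delta_l$, and $W_l$ elsewhere. Hence for $u:a''_l\to[0,\infty)$
$$E[w''_l(u)]=E[W_l(u)]=\sum_{i\in T_l}q_iE[w_i(u{\restriction}a_i)]\le\Big(1+\max_{i\in T_l}\eta_i\Big)\delta(u).$$
This is (S4) with *no loss*. Put $\theta''_l=\min\{1,r^{-1}\max_{i\in T_l}\theta_i\}\to0$. Then $c''=\langle a''_l,w''_l,\theta''_l\rangle$ is a system.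

**Step 7. Check $c''\le c$.** Clause (a): $\operatorname{supp}w''_l\subseteq\operatorname{supp}W_l\subseteq N_c(x)$. Clause (b): in all three cases $w''_l\le W_l/r$ (in the second case because $\frac1{1-r}\le2\le\frac1r$). For large $l$ we have $r\theta''_l=\max_{i\in T_l}\theta_i$. So $w''_l(b')\ge\theta''_l$ implies $W_l(b')\ge\max_{i\in T_l}\theta_i$. As $W_l(b')$ is the average of the numbers $w_i(x)(b'\cap a_i)$ with weights $q_i$, some $i\in T_l$ has $w_i(x)(b'\cap a_i)\ge\theta_i$.

**Step 8. See that $c''$ kills $X$ on $R$.** By Borel–Cantelli a.e. point of $R$ lies in only finitely many $\Delta_l$. At such a point $\operatorname{supp}w''_l\subseteq b(x,y)$ for all but finitely many $l$, so $N_{c''}(x)\subseteq^*b(x,y)$. The point is also in $\Gamma$, so $b(x,y)$ contains no member of $X(x)$. Hence for some $m$ no $t\in X(x)$ satisfies $t\subseteq N_{c''}(x)\setminus m$. As $\mu(R)>0$, this contradicts unkillability of $X$ below $c$. $\square$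

## 7. Capturing a whole sequence of families by one $h\in H$

Lemma 5 produces, for each $n$, a finite block; its maximum is a number $g(n)$. Unboundedness of $H$ provides $h$ that beats $g$ infinitely often, and we keep only those blocks.

**Lemma 6.** Let $H\subseteq\omega^\omega$ be unbounded, $c$ a system, $\langle X_n:n\in\omega\rangle$ random families. There are $c'\le c$ and $h\in H$ such that for every $c''\le c'$, for a.e. $x$, one of the following holds:

* (i) for some $n,m$, no $t\in X_n(x)$ satisfies $t\subseteq N_{c'}(x)\setminus m$;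
* (ii) for every $m$ there are $n\ge m$ and $t\in X_n(x)$ with $t\subseteq N_{c''}(x)\setminus m$ and $\max t<h(n)$.

*Proof.*

**Step 1. Kill as much as can be killed.** The aim is a system below which no further killing is possible. For a system $d$ let
$$K_n(d)=\{x:\exists m\ \forall t\in X_n(x)\ t\not\subseteq N_d(x)\setminus m\}\in\Sigma,\qquad\mathrm{val}(d)=\sum_n2^{-n}\mu(K_n(d))\le2 .$$
If $d'\le d$, then $N_{d'}\subseteq^*N_d$ a.e., so $K_n(d)\subseteq K_n(d')$ modulo a null set. Choose $c=c^0\ge c^1\ge\cdots$ with $\mathrm{val}(c^{k+1})\ge\sup_{d\le c^k}\mathrm{val}(d)-2^{-k}$, and by Lemma 3 let $c^*\le c^k$ for all $k$. If $d\le c^*$, then for all $k$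
$$\mathrm{val}(c^*)\le\mathrm{val}(d)\le\mathrm{val}(c^{k+1})+2^{-k}\le\mathrm{val}(c^*)+2^{-k}.$$
So $\mathrm{val}(d)=\mathrm{val}(c^*)$, and therefore $K_n(d)=K_n(c^*)$ modulo null for all $n$.

**Step 2. Make the families unkillable.** Let $K=\bigcup_nK_n(c^*)$. Let $X'_n(x)=\mathrm{Fin}^+$ for $x\in K$ and $X'_n(x)=X_n(x)$ for $x\notin K$. Every $X'_n$ is unkillable below $c^*$. Indeed, let $d\le c^*$. For $x\in K$ use that $N_d(x)$ is infinite. For a.e. $x\notin K$ we have $x\notin K_n(d)$ by Step 1, which is what is needed.

**Step 3. Assemble $c'$ from blocks given by the Main Lemma.** Write $c^*=\langle a_i,w_i,\theta_i\rangle$. For each $n$ apply Lemma 5 to $c^*$, $X'_n$, $n$ and $\varepsilon=2^{-n-1}$ to get $a'^{\,n}\subseteq\bigcup_{i\ge n}a_i$ and $w'^{\,n}$. Let $g(n)=\max a'^{\,n}$. As $H$ is unbounded, there is $h\in H$ with $B=\{n:h(n)>g(n)\}$ infinite. Since $\min a'^{\,n}\to\infty$, we can choose $n_0<n_1<\cdots$ in $B$ with $\max a'^{\,n_j}<\min a'^{\,n_{j+1}}$. Let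
$$c'=\langle a'_j,w'_j,\theta'_j\rangle=\langle a'^{\,n_j},w'^{\,n_j},2^{-n_j-1}\rangle .$$
It is a system, with $\eta'_j=2^{-n_j-1}$ by (1) of Lemma 5. By (2), (3) and Borel–Cantelli, $c'\le c^*\le c$, and for a.e. $x$, for all but finitely many $j$, every $b\subseteq a'_j$ with $w'_j(x)(b)\ge\theta'_j$ contains some $t\in X'_{n_j}(x)$. Such $t$ has $\max t\le g(n_j)<h(n_j)$.

**Step 4. Verify the alternative.** If $x\in K$, then (i) holds (a.e.), as $K_n(c^*)\subseteq K_n(c')$ modulo null. Now let $x\notin K$ and $c''=\langle a''_l,w''_l,\theta''_l\rangle\le c'$. For a.e. such $x$ and all large $l$, apply (b) of $c''\le c'$ to $b=\operatorname{supp}w''_l(x)$, which has $w''_l(x)$-measure $1\ge\theta''_l$. There is $j$, tending to $\infty$ with $l$, such that $w'_j(x)(b\cap a'_j)\ge\theta'_j$. By Step 3 there is $t\in X'_{n_j}(x)=X_{n_j}(x)$ with $t\subseteq b\cap a'_j\subseteq N_{c''}(x)$ and $\max t<h(n_j)$. Since $n_j\to\infty$ and $\min a'_j\to\infty$, (ii) holds. $\square$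

## 8. The measure algebra followed by $\mathbb M(\dot F)$: proof of Theorem C

Assume CH, and let $H$ and $\lambda$ be as in Theorem C.

**Step 1. Translate between measurable maps and names.** Let $\mathbb B=\Sigma/\text{null}$, with nonzero elements as conditions. It is c.c.c., and $|\mathbb B|\le|\Sigma|=\aleph_1^{\aleph_0}=\aleph_1$. For $D\in V$ countable, a measurable $S:\Omega\to\mathcal P(D)$ gives a name $\dot S$ with $[\![d\in\dot S]\!]=[\{x:d\in S(x)\}]$. Conversely, given a name for a subset of $D$, choosing representatives of these countably many Boolean values gives such an $S$. The quotient map $\Sigma\to\mathbb B$ is a $\sigma$-homomorphism. So a statement obtained from such atomic statements by countable Boolean operations has as Boolean value the class of the set of $x$ at which it holds. In particular, it is forced iff it holds for a.e. $x$. Statements such as "$N_c$ is infinite", "$N_{c'}\subseteq^*N_c$", "$N_c\cap Z$ is finite" ($Z\in V$), and "(i) or (ii) of Lemma 6" are of this kind.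

**Step 2. Build a decreasing $\omega_1$-sequence of systems that meets all tasks.** There are $\aleph_1$ elements of $\mathcal Z_\lambda$ and, since $|\Sigma|^{\aleph_0}=\aleph_1$, there are $\aleph_1$ sequences $\langle X_n:n\in\omega\rangle$ of random families. Enumerate both in type $\omega_1$. By recursion build systems $c^\alpha$, $\alpha<\omega_1$, with $c^\beta\le c^\alpha$ for $\alpha<\beta$. Given $c^\alpha$, apply Lemma 4 with the $\alpha$-th $Z$ and then Lemma 6 with the $\alpha$-th sequence to get $c^{\alpha+1}$. At a limit $\alpha$ apply Lemma 3 along a cofinal $\omega$-sequence and use transitivity. Thus: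

* (A) for every $Z\in\mathcal Z_\lambda$ there is $\alpha$ with $N_{c^\alpha}(x)\cap Z$ finite a.e.;
* (B) for every sequence $\langle X_n\rangle$ of random families there are $\alpha<\omega_1$ and $h\in H$ such that for each $\beta\ge\alpha$, for a.e. $x$, (i) or (ii) of Lemma 6 holds with $c'=c^\alpha$, $c''=c^\beta$.

**Step 3. Define the filter in $V[G]$ and prove (C).** Let $G\subseteq\mathbb B$ be generic, and let $N_\alpha$ be the evaluation of $N_{c^\alpha}$. The $N_\alpha$ are infinite and $\subseteq^*$-decreasing. So $F=\{N\subseteq\omega:\exists\alpha\ N_\alpha\subseteq^*N\}$ is a filter of infinite sets containing the cofinite sets.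

To prove (C), let $\langle X_n\rangle\in V[G]$ be such that all $X_n$ are $F$-positive. By Step 1 the sequence is represented by random families in $V$; let $\alpha,h$ be as in (B) for them. Since $N_\alpha\setminus m\in F$ for all $m$, positivity says that (i) fails in $V[G]$. So (ii) holds in $V[G]$ for all $\beta\ge\alpha$. Given $N\in F$, pick $\beta\ge\alpha$ and $m_0$ with $N_\beta\setminus m_0\subseteq N$. Using (ii) with $m\ge m_0$ we get $n\ge m$ and $t\in X_n$ with $t\subseteq N_\beta\setminus m\subseteq N$ and $\max t<h(n)$. As $m$ was arbitrary, there are infinitely many such $n$.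

**Step 4. Check that $P=\mathbb B*\mathbb M(\dot F)$ is as required.** It is c.c.c., being an iteration of two c.c.c. posets. Since $\mathbb B$ is c.c.c. of size $\aleph_1$, there are $\aleph_1^{\aleph_0}=\aleph_1$ nice names for reals, so CH holds in $V[G]$ and $|\mathbb M(F)|\le\aleph_1$ there. Fix a name for an enumeration of $\mathbb M(\dot F)$ in type $\omega_1$. The conditions whose second coordinate is the name for the $\xi$-th element, for some $\xi<\omega_1$, form a dense set of size $\le\aleph_1$: given $(p,\dot q)$, extend $p$ to decide the index of $\dot q$.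

By Section 3 the generic set $A$ is infinite and $A\subseteq^*N_\alpha$ for all $\alpha$. So by (A) $A\cap Z$ is finite for all $Z\in\mathcal Z_\lambda\cap V$. Finally, $\omega_1^{V[G]}=\omega_1$ and $H$ is still $\le^*$-increasing, so Lemma 1 applied in $W=V[G]$ shows that $H$ remains unbounded. This proves Theorem C. $\square$

## 9. Iterating $\omega_2$ times: proof of Theorem A

Let $V$ satisfy ZFC + CH (consistent if ZFC is).

**Step 1. Fix $H$.** Enumerate $\omega^\omega=\{g_\xi:\xi<\omega_1\}$, and recursively choose $h_\xi$ eventually above all $h_\eta$, $\eta<\xi$, and strictly above $g_\xi$ everywhere. Then $H=\langle h_\xi:\xi<\omega_1\rangle$ is $\le^*$-increasing, and it is unbounded because $h_\xi\not\le^*g_\xi$.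

**Step 2. Define the iteration and keep it small.** Let $\lambda$ be dyadic. Let $\langle P_\alpha,\dot Q_\alpha:\alpha<\omega_2\rangle$ be a finite support iteration in which $\dot Q_\alpha$ names a poset as in Theorem C, applied in $V^{P_\alpha}$ to $H$ and $\lambda$, and (passing to a dense subset with top element, and to a copy) with underlying set $\subseteq\omega_1$. We must see that Theorem C applies at each stage. By induction on $\alpha<\omega_2$:

* $P_\alpha$ is c.c.c., as a finite support iteration of c.c.c. posets.
* The set $D_\alpha$ of those $p\in P_\alpha$ all of whose nontrivial coordinates are canonical names of ordinals $<\omega_1$ is dense. At successors, extend $p{\restriction}\alpha$ to decide $p(\alpha)$, and then into $D_\alpha$. At limits, supports are bounded. Since $|D_\alpha|\le\aleph_1$, counting nice names gives $V^{P_\alpha}\models$ CH.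
* $P_\alpha$ forces $H$ to be unbounded: at successors by Theorem C, at limits by Lemma 7.

**Lemma 7.** Let $\delta\le\omega_2$ be a limit ordinal. If every $P_\alpha$, $\alpha<\delta$, forces $H$ to be unbounded, so does $P_\delta$.

*Proof.* If $\operatorname{cf}\delta>\omega$, then by c.c.c. and finite supports every real of $V^{P_\delta}$ is in some $V^{P_\alpha}$, $\alpha<\delta$, and we are done. So let $\delta=\sup_n\delta_n$ with $\delta_n<\delta_{n+1}$, and let $\dot f$ be a $P_\delta$-name for an element of $\omega^\omega$.

*Lower approximations to $\dot f$.* In $V[G_{\delta_n}]$ let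
$$f_n(k)=\min\{m:\exists r\in P_\delta,\ r{\restriction}\delta_n\in G_{\delta_n},\ r\Vdash\dot f(k)=m\}.$$
The set on the right is nonempty because the restrictions $r{\restriction}\delta_n$ of conditions $r$ deciding $\dot f(k)$ are dense in $P_{\delta_n}$.

*One $\xi$ for all $n$.* Let $\dot\xi_n$ be a $P_{\delta_n}$-name for an ordinal $<\omega_1$ with $\Vdash h_{\dot\xi_n}\not\le^*\dot f_n$. By c.c.c. each $\dot\xi_n$ has countably many possible values, so there is $\xi<\omega_1$ above all possible values of all $\dot\xi_n$. As $H$ is $\le^*$-increasing, $\Vdash_{P_{\delta_n}}h_\xi\not\le^*\dot f_n$ for all $n$.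

*$h_\xi$ is not bounded by $\dot f$.* Otherwise there are $q\in P_\delta$ and $j$ with $q\Vdash\forall k\ge j\ h_\xi(k)\le\dot f(k)$. The support of $q$ is contained in some $\delta_n$. Take $G_{\delta_n}\ni q{\restriction}\delta_n$ generic, $k\ge j$ with $f_n(k)<h_\xi(k)$, and $r$ with $r{\restriction}\delta_n\in G_{\delta_n}$ and $r\Vdash\dot f(k)=f_n(k)$. Let $e\in G_{\delta_n}$ extend $q{\restriction}\delta_n$ and $r{\restriction}\delta_n$. Then $e\cup r{\restriction}[\delta_n,\delta)$ extends both $q$ and $r$. It forces $h_\xi(k)\le\dot f(k)=f_n(k)<h_\xi(k)$, a contradiction. $\square$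

**Step 3. Compute the invariants in $V^{P_{\omega_2}}$.** $P_{\omega_2}$ is c.c.c., so cardinals are preserved. By Lemma 7 with $\delta=\omega_2$, $H$ is unbounded, so $\mathfrak b=\aleph_1$. As in Step 2, $P_{\omega_2}$ has a dense subset of size $\le\aleph_2$, and $\aleph_2^{\aleph_0}=\aleph_2$ in $V$ by CH. So there are at most $\aleph_2$ nice names for reals, and $\mathfrak c\le\aleph_2$.

Let $\mathcal F\subseteq\mathcal Z_0$ with $|\mathcal F|\le\aleph_1$. Each member of $\mathcal F$ lies in some $V^{P_\alpha}$, $\alpha<\omega_2$, and $\operatorname{cf}\omega_2>\omega_1$. So $\mathcal F\subseteq V^{P_\alpha}$ for some $\alpha<\omega_2$. By (2) $\mathcal F\subseteq\mathcal Z_\lambda\cap V^{P_\alpha}$. The set $A$ added by $\dot Q_\alpha$ is infinite and almost disjoint from every member of $\mathcal F$, so $\mathcal F$ is not a witness for $\operatorname{cov}^*(\mathcal Z_0)$. Hence $\aleph_2\le\operatorname{cov}^*(\mathcal Z_0)\le\mathfrak c\le\aleph_2$, and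
$$\mathfrak b=\aleph_1<\operatorname{cov}^*(\mathcal Z_0)=\aleph_2=\mathfrak c.\qquad\blacksquare$$

## 10. All density ideals at once: proof of Theorem B

**Step 1. Treat every $\lambda$ by bookkeeping.** Run the same iteration, but at stage $\gamma$ apply Theorem C to a sequence $\lambda^\gamma\in V^{P_\gamma}$. Each $V^{P_\alpha}$, $\alpha<\omega_2$, satisfies CH, so we can fix names for an enumeration $\langle\lambda^{\alpha,\xi}:\xi<\omega_1\rangle$ of all sequences $\lambda$ (as in Section 1) in $V^{P_\alpha}$. Arrange that each $(\alpha,\xi)\in\omega_2\times\omega_1$ is handled at cofinally many $\gamma\ge\alpha$. Section 9 applies word for word up to the computation of $\mathfrak b=\aleph_1$ and $\mathfrak c\le\aleph_2$. In the final model, for every $\lambda$ and every $\mathcal F\subseteq\mathcal Z_\lambda$ with $|\mathcal F|\le\aleph_1$,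
$$\text{there is an infinite }A\text{ with }A\cap Z\text{ finite for all }Z\in\mathcal F.\tag{6}$$
Indeed, $\lambda$ is coded by a real, so there is $\alpha<\omega_2$ with $\lambda\in V^{P_\alpha}$ and $\mathcal F\subseteq V^{P_\alpha}$. At a stage $\gamma\ge\alpha$ handling $\lambda$, such an $A$ is added.

**Step 2. Pass to ideals that are Katětov-below.** Let $I\supseteq[\omega]^{<\omega}$ be a tall ideal and $\pi:\omega\to\omega$ with $\pi^{-1}[Y]\in\mathcal Z_\lambda$ for all $Y\in I$. Given $\mathcal F\subseteq I$ with $|\mathcal F|\le\aleph_1$, apply (6) to $\{\pi^{-1}[Y]:Y\in\mathcal F\}\cup\{\pi^{-1}[\{n\}]:n\in\omega\}$ to get $A$. Because of the second part, $\pi{\restriction}A$ is finite-to-one, so $\pi[A]$ is infinite. For $Y\in\mathcal F$ the set $\pi[A]\cap Y=\pi[A\cap\pi^{-1}[Y]]$ is finite. So $\mathcal F$ is not a witness, and $\operatorname{cov}^*(I)\ge\aleph_2$. As $I$ is tall, $\operatorname{cov}^*(I)\le|I|\le\mathfrak c\le\aleph_2$. Hence $\operatorname{cov}^*(I)=\aleph_2=\mathfrak c$. The dyadic $\lambda$ and $\pi=\mathrm{id}$ give $\operatorname{cov}^*(\mathcal Z_0)=\aleph_2$.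

**Step 3. $\operatorname{cov}(\mathcal M)=\mathfrak d=\aleph_2$.** We use the textbook fact that at a limit $\delta=\sup_k\delta_k$ of cofinality $\omega$, with $\delta_k$ increasing, a finite support iteration of nontrivial posets adds a Cohen real over each $V^{P_\alpha}$, $\alpha<\delta$. Here is the argument. Each $\dot Q_{\delta_k}$ is nontrivial because it adds a random real; let $\dot q^0_k,\dot q^1_k$ name incompatible conditions in it. Let $c(k)=0$ if $\dot q^0_k$ is in the generic filter of $\dot Q_{\delta_k}$, and $c(k)=1$ otherwise. Let $\dot D$ be a $P_\alpha$-name for a dense subset of $2^{<\omega}$, and let $p\in P_\delta$. Choose $n$ with $\alpha\le\delta_n$ and $\operatorname{supp}p\subseteq\delta_n$. Since $c{\restriction}n$ and $\dot D$ have $P_{\delta_n}$-names, we can extend $p$ inside $P_{\delta_n}$ so as to decide $c{\restriction}n=s$ and some $t\supseteq s$ with $t\in\dot D$. Then put $\dot q^{t(k)}_k$ at coordinate $\delta_k$ for $n\le k<|t|$. The resulting condition forces $t\subseteq c$. So $c$ meets $\dot D$.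

Any $\aleph_1$ meager sets are contained in meager Borel sets, whose $\aleph_1$ codes lie in some $V^{P_\alpha}$. A Cohen real over $V^{P_\alpha}$ avoids them all. So $\operatorname{cov}(\mathcal M)\ge\aleph_2$, hence $=\aleph_2=\mathfrak c$. Each set $\{f:f\le^*g\}$ is meager in $\omega^\omega$, so a dominating family yields a cover of $\omega^\omega$ by meager sets. Hence $\mathfrak d\ge\operatorname{cov}(\mathcal M)=\aleph_2$, and so $\mathfrak d=\aleph_2$.

**Step 4. $\operatorname{cov}(\mathcal N)=\aleph_2$.** At each stage $\alpha$ the factor $\mathbb B$ (computed in $V^{P_\alpha}$) adds a random real over $V^{P_\alpha}$, namely the generic sequence restricted to the first $\omega$ coordinates. It avoids every null $G_\delta$ set $\bigcap_nU_n\subseteq2^\omega$ coded in $V^{P_\alpha}$, because "$x{\restriction}\omega\notin\bigcap_nU_n$" holds for a.e. $x$ and is a countable Boolean combination of atomic statements (Section 8, Step 1). Any $\aleph_1$ null sets are contained in null $G_\delta$ sets whose codes lie in some $V^{P_\alpha}$. So $\operatorname{cov}(\mathcal N)\ge\aleph_2$,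 hence $=\aleph_2$.

**Step 5. $\mathfrak s=\aleph_2$.** By Raghavan's theorem $\aleph_2=\operatorname{cov}^*(\mathcal Z_0)\le\max\{\mathfrak b,\mathfrak s\}$. Since $\mathfrak b=\aleph_1$, we get $\mathfrak s\ge\aleph_2$, and $\mathfrak s\le\mathfrak c=\aleph_2$. $\blacksquare$
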